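\title{Borel reducibility of analytic quasi-orders is a complete $\mathbf{\Sigma}^1_3$ quasi-order}

\begin{abstract}
Borel reducibility between $\mathbf{\Sigma}^1_1$ quasi-orders is itself a quasi-order, and it is $\mathbf{\Sigma}^1_3$ in the codes. We prove in ZFC that it is complete: every $\mathbf{\Sigma}^1_3$ quasi-order $Q$ on a standard Borel space Borel reduces to it. The proof attaches to each point $x$ an explicit $\mathbf{\Sigma}^1_1$ partial order $\le_x$. If $x\,Q\,y$, then $\le_x$ embeds into $\le_y$ by a continuous map; otherwise there is no reduction of $\le_x$ to $\le_y$ at all, measurable or not. The same construction shows that Borel reducibility between $\mathbf{\Sigma}^1_n$ quasi-orders, or between $\mathbf{\Pi}^1_n$ quasi-orders, is a complete $\mathbf{\Sigma}^1_{n+2}$ quasi-order, and that between closed quasi-orders on $\mathbb{N}^{\mathbb{N}}$ it is a complete $\mathbf{\Sigma}^1_2$ quasi-order.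
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{quasi-order} on a set $X$ is a reflexive and transitive relation on $X$; it is a \emph{partial order} if it is also antisymmetric. If $Q$ and $R$ are quasi-orders on $X$ and $Y$, a \emph{reduction} of $Q$ to $R$ is a function $f:X\to Y$ such that
\[
x\,Q\,y\iff f(x)\,R\,f(y)\qquad\text{for all }x,y\in X .
\]
When $X$ and $Y$ are standard Borel spaces (sets equipped with the Borel $\sigma$-algebra of some Polish topology), we write $Q\le_B R$ if there is a Borel reduction of $Q$ to $R$. This says that comparing points under $Q$ is no harder than comparing points under $R$. All pointclasses in this paper are boldface, and their definitions are recalled in Section~\ref{sec:prelim}. A quasi-order $Q$ on a standard Borel space $X$ is $\mathbf{\Sigma}^1_m$ if it is a $\mathbf{\Sigma}^1_m$ subset of $X^2$, and it is a \emph{complete $\mathbf{\Sigma}^1_m$ quasi-order} if moreover every $\mathbf{\Sigma}^1_m$ quasi-order on a standard Borel space Borel reduces to it.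

Identity maps and compositions of Borel reductions are Borel reductions, so $\le_B$ is itself a quasi-order, whose points are quasi-orders. Once these points are coded by elements of a Polish space, one can measure $\le_B$ with its own yardstick.

The simplest case is that of quasi-orders on the discrete space $\mathbb{N}$, coded by their characteristic functions; the codes form a closed subset of $2^{\mathbb{N}\times\mathbb{N}}$. Every function $\mathbb{N}\to\mathbb{N}$ is Borel. A reduction of $Q$ to $R$ induces an embedding between the partial orders obtained by identifying $n$ and $m$ when each is below the other, and such an embedding lifts to a reduction by choosing representatives. So $\le_B$ corresponds here to embeddability between countable partial orders. Its definition, $\exists f\,\forall n,m\,\bigl(n\,Q\,m\leftrightarrow f(n)\,R\,f(m)\bigr)$, is $\mathbf{\Sigma}^1_1$, and it is known that this relation is a complete $\mathbf{\Sigma}^1_1$ quasi-order. This is a reflection phenomenon: on the simplest quasi-orders, $\le_B$ is as complicated as its definition permits. The question whether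 the same happens at other levels, and in particular for $\mathbf{\Sigma}^1_1$ quasi-orders, is posed in~\cite{CAER}. To state it we need codes.

\subsection*{Codes}
Let $\Gamma$ be one of the classes $\mathbf{\Sigma}^1_n$, $\mathbf{\Pi}^1_n$ with $n\ge1$. A \emph{good universal set} for $\Gamma$ is a set $U^\Gamma\subseteq 2^{\mathbb{N}}\times(2^{\mathbb{N}}\times2^{\mathbb{N}})$ in $\Gamma$ such that every subset of $(2^{\mathbb{N}})^2$ in $\Gamma$ is a section $U^\Gamma_c$, and this holds uniformly: for every Polish space $Y$ and every set $A\subseteq Y\times(2^{\mathbb{N}})^2$ in $\Gamma$ there is a Borel map $s:Y\to2^{\mathbb{N}}$ with $A_y=U^\Gamma_{s(y)}$ for all $y\in Y$. Fix such a set for each $\Gamma$, and put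
\[
\mathrm{QO}_\Gamma=\{c\in2^{\mathbb{N}}: U^\Gamma_c\text{ is a quasi-order on }2^{\mathbb{N}}\},
\]
\[
c\preceq_\Gamma d\iff c,d\in\mathrm{QO}_\Gamma\text{ and }U^\Gamma_c\le_B U^\Gamma_d .
\]
Every uncountable standard Borel space is Borel isomorphic to $2^{\mathbb{N}}$, so every quasi-order in $\Gamma$ on such a space is Borel isomorphic to some $U^\Gamma_c$. Thus $\preceq_\Gamma$ is Borel reducibility between quasi-orders in $\Gamma$, read in the codes. For $\Gamma=\mathbf{\Sigma}^1_1$ we drop the index and write $U$, $\mathrm{QO}$, $\preceq$.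

Closed quasi-orders on $\mathbb{N}^{\mathbb{N}}$ have more concrete codes. A tree on $\mathbb{N}\times\mathbb{N}$ is a set $\tau$ of pairs $(q,r)$ of finite sequences of natural numbers with $|q|=|r|$ that is closed under restriction to a common shorter length. The trees form a Polish space $\mathrm{Tr}$ (a closed subset of a countable power of $2$), and the closed subsets of $(\mathbb{N}^{\mathbb{N}})^2$ are exactly the sets $[\tau]=\{(\alpha,\beta):\forall m\ (\alpha\upharpoonright m,\beta\upharpoonright m)\in\tau\}$. Let $\mathrm{QO}_{\mathrm{cl}}$ be the set of trees $\tau$ such that $[\tau]$ is a quasi-order on $\mathbb{N}^{\mathbb{N}}$, and let $\tau\preceq_{\mathrm{cl}}\tau'$ mean that $\tau,\tau'\in\mathrm{QO}_{\mathrm{cl}}$ and $[\tau]\le_B[\tau']$.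

The set $\mathrm{QO}$ need not be Borel, so it is not a standard Borel space in any obvious way, and completeness has to be understood relative to the ambient space.

\begin{definition}\label{def:complete}
Let $Y$ be a standard Borel space, $C\subseteq Y$, and let $\sqsubseteq$ be a quasi-order on $C$ that is a $\mathbf{\Sigma}^1_m$ subset of $Y^2$. We call $\sqsubseteq$ a \emph{complete $\mathbf{\Sigma}^1_m$ quasi-order in the codes} if for every $\mathbf{\Sigma}^1_m$ quasi-order $Q$ on a standard Borel space $X$ there is a Borel map $f:X\to Y$ with $f(X)\subseteq C$ and $x\,Q\,y\iff f(x)\sqsubseteq f(y)$ for all $x,y\in X$. Completeness in the codes for $\mathbf{\Sigma}^1_m$ equivalence relations is defined in the same way.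
\end{definition}

\subsection*{The question and the results}
The statement $U_c\le_B U_d$ reads: there is a Borel function $g$ such that for all $\alpha,\alpha'$ we have $(\alpha,\alpha')\in U_c\leftrightarrow(g(\alpha),g(\alpha'))\in U_d$. A Borel function is coded by a real and the matrix is a Boolean combination of $\mathbf{\Sigma}^1_1$ sets, so $\preceq$ is $\mathbf{\Sigma}^1_3$ (Proposition~\ref{prop:upper}). The question of~\cite{CAER} is:
\begin{quote}
\emph{Is $\preceq$ a complete $\mathbf{\Sigma}^1_3$ quasi-order in the codes?}
\end{quote}
An arbitrary $\mathbf{\Sigma}^1_3$ relation has the form $\exists z\,\forall u\,S(x,y,z,u)$ with $S$ in $\mathbf{\Sigma}^1_1$. This is the shape of the definition of $\preceq$, with the witness $z$ in the role of the reduction $g$ and the test point $u$ in the role of the pair $(\alpha,\alpha')$, so one would guess that the answer is yes. The match of quantifiers is not a proof, however. The set $S$ involves $x$ and $y$ jointly, whereas the quasi-order attached to $x$ must be built from $x$ alone, and the same assignment must serve on the left and on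 the right of $\preceq$. Also, when $x\,Q\,y$ fails, all Borel reductions have to be excluded, not only the intended ones.

\begin{theorem}\label{thm:A}
The relation $\preceq$ on $\mathrm{QO}$ is a complete $\mathbf{\Sigma}^1_3$ quasi-order in the codes.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] The maps $f$ witnessing Theorem~\ref{thm:A} can be taken injective, with all $U_{f(x)}$ partial orders. There is a Borel set $B\subseteq\mathrm{QO}$ such that ${\preceq}\upharpoonright B$ is a complete $\mathbf{\Sigma}^1_3$ quasi-order on the standard Borel space $B$. Bireducibility ${\preceq}\cap{\succeq}$ is complete in the codes for $\mathbf{\Sigma}^1_3$ equivalence relations.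
\item[(2)] The maps $f$ and the set $B$ in \textup{(1)} can be chosen so that, for $c,d$ both in the range of $f$ or both in $B$, there is an injective Borel reduction of $U_c$ to $U_d$ as soon as there is any reduction of $U_c$ to $U_d$ (by an arbitrary function). So on these sets $\le_B$ may be replaced by any relation lying between the two.
\item[(3)] For every $n\ge1$ and $\Gamma\in\{\mathbf{\Sigma}^1_n,\mathbf{\Pi}^1_n\}$, the relation $\preceq_\Gamma$ is $\mathbf{\Sigma}^1_{n+2}$ and is a complete $\mathbf{\Sigma}^1_{n+2}$ quasi-order in the codes.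
\item[(4)] The relation $\preceq_{\mathrm{cl}}$ is a complete $\mathbf{\Sigma}^1_2$ quasi-order in the codes.
\end{enumerate}
\end{theorem}

The proofs are in ZFC, with no further assumptions. Theorem~\ref{thm:A} implies that the bound $\mathbf{\Sigma}^1_3$ is optimal: if $A\subseteq2^{\mathbb{N}}$ is $\mathbf{\Sigma}^1_3$ and not $\mathbf{\Pi}^1_3$, then the quasi-order ``$x=y$ or $x,y\in A$'' has $A$ as a section and reduces to $\preceq$, so $\preceq$ is not $\mathbf{\Pi}^1_3$.

The heart of the proof is combinatorial and uses no topology. Section~\ref{sec:paths} translates the formula $\exists z\,\forall u\,S(x,y,z,u)$ into the existence of a matching between two families of labeled, marked blocks, one built from $x$ and one from $y$. Section~\ref{sec:frame} codes such families by partial orders in which a rigid frame forces every reduction to be a matching. Sections~\ref{sec:projective} and~\ref{sec:closed} compute the complexity of these partial orders.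

\section{Background and upper bounds}\label{sec:prelim}

Let $Y$ be a Polish space. A set $A\subseteq Y$ is $\mathbf{\Sigma}^1_1$ if it is the projection of a closed subset of $Y\times\mathbb{N}^{\mathbb{N}}$; it is $\mathbf{\Pi}^1_n$ if its complement is $\mathbf{\Sigma}^1_n$; it is $\mathbf{\Sigma}^1_{n+1}$ if it is the projection of a $\mathbf{\Pi}^1_n$ subset of $Y\times\mathbb{N}^{\mathbb{N}}$; and it is $\mathbf{\Delta}^1_n$ if it is both $\mathbf{\Sigma}^1_n$ and $\mathbf{\Pi}^1_n$. We use the following textbook facts, where $\Gamma$ is any of the classes $\mathbf{\Sigma}^1_n$, $\mathbf{\Pi}^1_n$.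
\begin{itemize}
\item[(P1)] $\Gamma$ contains the Borel sets and is closed under Borel preimages, countable unions and countable intersections; in particular it makes sense on standard Borel spaces. $\mathbf{\Sigma}^1_n$ is closed under existential and $\mathbf{\Pi}^1_n$ under universal quantification over a Polish space. Boolean combinations of $\mathbf{\Sigma}^1_n$ sets are $\mathbf{\Delta}^1_{n+1}$.
\item[(P2)] Any two uncountable standard Borel spaces are Borel isomorphic, and every standard Borel space has a Borel injection into $2^{\mathbb{N}}$ and into $\mathbb{N}^{\mathbb{N}}$. A Borel injection $j:X\to Y$ has Borel range and a Borel inverse on its range (Lusin--Souslin). By (P1), $j$ then maps sets in $\Gamma$ to sets in $\Gamma$.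
\item[(P3)] For every Polish space $Y$ there is a set $V\subseteq2^{\mathbb{N}}\times Y$ in $\Gamma$ such that every subset of $Y$ in $\Gamma$ is a section $V_c$.
\item[(P4)] (Borel codes.) There are a $\mathbf{\Pi}^1_1$ set $C\subseteq2^{\mathbb{N}}$ and $\mathbf{\Sigma}^1_1$ sets $I,O\subseteq2^{\mathbb{N}}\times2^{\mathbb{N}}$ such that for $e\in C$ the section $I_e$ is Borel with complement $O_e$, and every Borel subset of $2^{\mathbb{N}}$ is $I_e$ for some $e\in C$.
\end{itemize}
Unwinding the definitions twice gives the normal forms on which the proof is built. Every $\mathbf{\Sigma}^1_2$ set $A\subseteq Y$ can be written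
\begin{equation}\label{eq:nf2}
a\in A\iff\exists z\in\mathbb{N}^{\mathbb{N}}\ \forall u\in\mathbb{N}^{\mathbb{N}}\ S(a,z,u)\qquad\text{with $S$ open,}
\end{equation}
and for $n\ge1$ every $\mathbf{\Sigma}^1_{n+2}$ set $A\subseteq Y$ can be written
\begin{equation}\label{eq:nf}
a\in A\iff\exists z\in2^{\mathbb{N}}\ \forall u\in2^{\mathbb{N}}\ S(a,z,u)\qquad\text{with $S$ in $\mathbf{\Sigma}^1_n$,}
\end{equation}
where $\mathbb{N}^{\mathbb{N}}$ has been replaced by $2^{\mathbb{N}}$ along a Borel isomorphism.

Good universal sets exist \cite[Ch.~3]{Mos}. One is obtained from (P3) as follows. Take $V\subseteq2^{\mathbb{N}}\times(2^{\mathbb{N}})^3$ universal for $\Gamma$ and a homeomorphism $\langle\cdot,\cdot\rangle:(2^{\mathbb{N}})^2\to2^{\mathbb{N}}$, and let $U^\Gamma_{\langle p,y\rangle}=\{(\alpha,\beta):(p,y,\alpha,\beta)\in V\}$. Given $A\subseteq Y\times(2^{\mathbb{N}})^2$ in $\Gamma$ and a Borel injection $j:Y\to2^{\mathbb{N}}$, the set $\{(j(y),\alpha,\beta):(y,\alpha,\beta)\in A\}$ is some $V_p$, and $s(y)=\langle p,j(y)\rangle$ works.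

\begin{remark}
We use goodness only for $Y=2^{\mathbb{N}}$. For $U$, this case remains available if goodness is assumed only for lightface $\Sigma^1_1$ sets. Indeed, a $\mathbf{\Sigma}^1_1$ set $A\subseteq2^{\mathbb{N}}\times(2^{\mathbb{N}})^2$ is the section at some $p\in2^{\mathbb{N}}$ of a lightface $\Sigma^1_1$ set $A'\subseteq(2^{\mathbb{N}}\times2^{\mathbb{N}})\times(2^{\mathbb{N}})^2$; if $s'$ is given by goodness for $A'$, put $s(y)=s'(p,y)$.
\end{remark}

\begin{lemma}\label{lem:extend}
Let $Q$ be a $\mathbf{\Sigma}^1_m$ quasi-order on a standard Borel space $X$, and let $Y$ be $2^{\mathbb{N}}$ or $\mathbb{N}^{\mathbb{N}}$. There is an injective Borel reduction of $Q$ to a $\mathbf{\Sigma}^1_m$ quasi-order on $Y$.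
\end{lemma}

\begin{proof}
Let $j:X\to Y$ be a Borel injection and $Q'=\{(j(x),j(y)):x\,Q\,y\}\cup\{(\alpha,\alpha):\alpha\in Y\}$. By (P2), $Q'$ is $\mathbf{\Sigma}^1_m$. It is a copy of $Q$ on $j(X)$, and a point outside $j(X)$ is related only to itself. So $Q'$ is a quasi-order and $j$ is a reduction.
\end{proof}

\begin{proposition}\label{prop:upper}
For $n\ge1$ and $\Gamma\in\{\mathbf{\Sigma}^1_n,\mathbf{\Pi}^1_n\}$, the set $\mathrm{QO}_\Gamma$ is $\mathbf{\Pi}^1_{n+1}$ and $\preceq_\Gamma$ is $\mathbf{\Sigma}^1_{n+2}$. The set $\mathrm{QO}_{\mathrm{cl}}$ is $\mathbf{\Pi}^1_1$ and $\preceq_{\mathrm{cl}}$ is $\mathbf{\Sigma}^1_2$.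
\end{proposition}

\begin{proof}
We first code Borel functions. Let $\mathrm{BC}$ be the $\mathbf{\Pi}^1_1$ set of sequences $e=(e_i)_{i\in\mathbb{N}}$ with all $e_i\in C$. For $e\in\mathrm{BC}$ define $g_e:2^{\mathbb{N}}\to2^{\mathbb{N}}$ by $g_e(\alpha)(i)=1\iff\alpha\in I_{e_i}$. A function $g$ is Borel if and only if each set $\{\alpha:g(\alpha)(i)=1\}$ is Borel, so the $g_e$ are exactly the Borel functions. The set
\[
G(e,\alpha,\beta)\iff\forall i\ \bigl[(\beta(i)=1\wedge\alpha\in I_{e_i})\vee(\beta(i)=0\wedge\alpha\in O_{e_i})\bigr]
\]
is $\mathbf{\Sigma}^1_1$, and $G(e,\alpha,\beta)\iff g_e(\alpha)=\beta$ for $e\in\mathrm{BC}$.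

Reflexivity and transitivity of $U^\Gamma_c$ are expressed by universal quantifiers in front of a Boolean combination of $\mathbf{\Sigma}^1_n$ sets, so $\mathrm{QO}_\Gamma$ is $\mathbf{\Pi}^1_{n+1}$ by (P1). For $c,d\in\mathrm{QO}_\Gamma$ we have $c\preceq_\Gamma d$ if and only if there is $e\in\mathrm{BC}$ such that
\begin{equation}\label{eq:upper}
\forall\alpha,\alpha',\beta,\beta'\ \Bigl[G(e,\alpha,\beta)\wedge G(e,\alpha',\beta')\to\bigl((\alpha,\alpha')\in U^\Gamma_c\leftrightarrow(\beta,\beta')\in U^\Gamma_d\bigr)\Bigr].
\end{equation}
The bracket is a Boolean combination of $\mathbf{\Sigma}^1_n$ sets, hence $\mathbf{\Delta}^1_{n+1}$. So \eqref{eq:upper} is $\mathbf{\Pi}^1_{n+1}$, as are the conditions $e\in\mathrm{BC}$ and $c,d\in\mathrm{QO}_\Gamma$, and the quantifier $\exists e$ gives $\mathbf{\Sigma}^1_{n+2}$.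

The relation $(\alpha,\alpha')\in[\tau]$ is closed in $(\tau,\alpha,\alpha')$, so $\mathrm{QO}_{\mathrm{cl}}$ is defined by universal quantifiers in front of a Borel condition and is $\mathbf{\Pi}^1_1$. Fix a Borel isomorphism $\psi:2^{\mathbb{N}}\to\mathbb{N}^{\mathbb{N}}$. The Borel functions on $\mathbb{N}^{\mathbb{N}}$ are the maps $\psi g_e\psi^{-1}$, so $\preceq_{\mathrm{cl}}$ is described by \eqref{eq:upper} with the Borel condition $(\psi(\alpha),\psi(\alpha'))\in[\tau]\leftrightarrow(\psi(\beta),\psi(\beta'))\in[\tau']$ as conclusion. The $\mathbf{\Sigma}^1_1$ set $G$ occurs only in the hypothesis, so the bracket is now $\mathbf{\Pi}^1_1$, and $\preceq_{\mathrm{cl}}$ is $\mathbf{\Sigma}^1_2$.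
\end{proof}

\section{Blocks, matchings and paths}\label{sec:paths}

In this section and the next there is no topology. Let $X,Z,T$ be nonempty sets and $S\subseteq X\times X\times Z\times T$ an arbitrary relation. Write
\[
x\to y\iff\exists z\in Z\ \forall u\in T\ S(x,y,z,u),
\]
and let $Q_S$ be the reflexive transitive closure of $\to$. We want structures, one for each $x\in X$, such that the structure of $x$ embeds into that of $y$ exactly when $x\,Q_S\,y$.

Picture a structure as a collection of \emph{blocks}. Each block is a copy of $T$; it carries a \emph{label} in $X$, and some of its points are \emph{marked}. An embedding sends blocks to blocks, acts as the identity on $T$, and respects labels and marks. Only the label and the set of marked points of a block matter, which leads to the following definition.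

\begin{definition}\label{def:family}
Let $W$ be a set. A \emph{family} indexed by $W$ is a function $\gamma:W\to X\times\mathcal{P}(T)$, written $\gamma(w)=(t(w),M(w))$; the pair $\gamma(w)$ is the \emph{type} of the block $w$. A \emph{matching} from $\gamma$ to $\gamma'$ is an injection $\pi:W\to W$ with $\gamma'(\pi(w))=\gamma(w)$ for all $w$. The \emph{complement} of $\gamma$ is the family $\gamma^{c}(w)=(t(w),T\setminus M(w))$.
\end{definition}

A map is a matching from $\gamma$ to $\gamma'$ if and only if it is a matching from $\gamma^c$ to $(\gamma')^c$.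

\subsection*{A first attempt}
Let the family of $y$ consist of a \emph{root} block of type $(y,T)$ and, for every $(x,z)\in X\times Z$, a block of type $(x,\{u:S(x,y,z,u)\})$. The root of $x$ asks for a fully marked block labeled $x$, and the family of $y$ has one if and only if $x=y$ or $x\to y$. The choice of the target block is the quantifier $\exists z$, and the preservation of all marks is the quantifier $\forall u$. So a matching from the family of $x$ to that of $y$ forces $x=y$ or $x\to y$. The converse fails, because the other blocks of $x$ need a target too.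

\begin{example}\label{ex:small}
Let $X=\{0,1\}$, let $Z$ be a single point, which we omit from the notation, and let $T=\{u,u'\}$. Choose $S$ so that the sets $m(i,j)=\{s\in T:S(i,j,s)\}$ are
\[
m(0,1)=T,\qquad m(1,0)=\{u\},\qquad m(0,0)=m(1,1)=\emptyset .
\]
Then $0\to1$ is the only arrow. In the first attempt the family of $0$ has the types $(0,T)$, $(0,\emptyset)$, $(1,\{u\})$, and the family of $1$ has the types $(1,T)$, $(0,T)$, $(1,\emptyset)$. The root of $0$ finds its target, but the blocks of types $(0,\emptyset)$ and $(1,\{u\})$ do not.

The block of type $(1,\{u\})$ records the failed step from $1$ to $0$. To receive it, the family of $1$ needs a block recording the two-step path $1,0,1$, with label the starting point $1$ and marked set $m(1,0)\cap m(0,1)=\{u\}\cap T=\{u\}$. The new blocks must be added to every family and need targets in turn, so we are led to all finite paths. Index the blocks by words $w$ in $\{0,1\}$; in the family $\gamma_x$, read $w$ as the path $w$ followed by $x$, label it by its first vertex, and mark the intersection of the sets $m(i,j)$ along its steps. Appending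 the letter $0$ now does not change types:
\[
\begin{array}{c|c|c||c|c|c}
w&\text{path to }0&\gamma_0(w)&w0&\text{path to }1&\gamma_1(w0)\\ \hline
\emptyset&0&(0,T)&0&0,1&(0,T)\\
0&0,0&(0,\emptyset)&00&0,0,1&(0,\emptyset)\\
1&1,0&(1,\{u\})&10&1,0,1&(1,\{u\})\\
01&0,1,0&(0,\{u\})&010&0,1,0,1&(0,\{u\})
\end{array}
\]
The reason is that the last step from $0$ to $1$ intersects with $m(0,1)=T$. So $w\mapsto w0$ is a matching from $\gamma_0$ to $\gamma_1$. There is none from $\gamma_1$ to $\gamma_0$: the root of $\gamma_1$ has type $(1,T)$, while a block of $\gamma_0$ labeled $1$ is a path from $1$ to $0$, contains a step from $1$ to $0$, and has marked set inside $\{u\}$.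
\end{example}

\subsection*{The path families}
Let $W=\bigcup_{n\ge0}(X\times Z)^n$. For $x\in X$ and $w=(x_0,z_0,\dots,x_{n-1},z_{n-1})\in W$ put $x_n=x$ and
\[
t_x(w)=x_0,\qquad M_x(w)=\{u\in T:\forall i<n\ \ S(x_i,x_{i+1},z_i,u)\},
\]
and let $\gamma_x(w)=(t_x(w),M_x(w))$. Thus $w$ is a path from $t_x(w)$ to $x$ with a proposed witness $z_i$ for each step, and $M_x(w)$ is the set of tests passed by all the steps. For the empty path, $\gamma_x(\emptyset)=(x,T)$; in particular $\gamma_x$ determines $x$. Unwinding the definition of the reflexive transitive closure,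
\begin{equation}\label{eq:full}
x\,Q_S\,y\iff\text{there is }v\in W\text{ with }\gamma_y(v)=(x,T).
\end{equation}
Indeed, $v=\emptyset$ has this type if and only if $x=y$, and $v=(x_0,z_0,\dots,x_{n-1},z_{n-1})$ with $n\ge1$ has this type if and only if $x_0=x$ and each $z_i$ witnesses $x_i\to x_{i+1}$, where $x_n=y$. The price of using paths is that we capture $Q_S$ and not $\to$. This cannot be avoided, since matchings compose, and it will cost nothing when $\to$ is a quasi-order.

\begin{lemma}\label{lem:paths}
Let $x,y\in X$. If there is a matching from $\gamma_x$ to $\gamma_y$, then $x\,Q_S\,y$. If $x\,Q_S\,y$, then there is $v\in W$ such that $w\mapsto w^\frown v$ is a matching from $\gamma_x$ to $\gamma_y$.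
\end{lemma}

\begin{proof}
If $\pi$ is a matching, then $\gamma_y(\pi(\emptyset))=\gamma_x(\emptyset)=(x,T)$, and \eqref{eq:full} applies.

Conversely, let $\gamma_y(v)=(x,T)$ and let $w\in W$ have length $m$. List the vertices of the path $w^\frown v$ ending at $y$. The first $m$ are those of $w$, and the next one is the first vertex of the path $v$ ending at $y$, which is $t_y(v)=x$. So the first $m+1$ vertices and the first $m$ steps are those of the path $w$ ending at $x$, and the remaining steps are those of the path $v$ ending at $y$. Hence
\[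
t_y(w^\frown v)=t_x(w),\qquad M_y(w^\frown v)=M_x(w)\cap M_y(v)=M_x(w).
\]
The map $w\mapsto w^\frown v$ is injective, since $w$ is recovered by deleting the last $|v|$ pairs.
\end{proof}

\section{Coding families by partial orders}\label{sec:frame}

A reduction between partial orders knows nothing of blocks, labels or marks. We build partial orders in which these notions are visible to every reduction. Blocks are easy: put a head above the points of each block. For labels and marks we need countably many reference points that every reduction fixes; a point of a block then stores a subset of $\mathbb{N}$, and one more bit for the mark, by lying below some reference points and not others. The reference points are the peaks of an infinite zigzag, anchored at one end.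

Let $W$ be any set, and fix an injection $\varepsilon:X\times T\to\mathcal{P}(\mathbb{N})$. Let $D$ consist of distinct elements
\[
b,\quad \ell,\quad d_k\ (k\in\mathbb{N}),\quad h_w\ (w\in W),\quad p_{w,u}\ (w\in W,\ u\in T).
\]
For a family $\gamma=(t,M)$ indexed by $W$, let $<_\gamma$ be the relation on $D$ consisting exactly of the following pairs, and let $a\le_\gamma a'$ mean $a<_\gamma a'$ or $a=a'$.
\begin{itemize}
\item[(a)] $b<\ell$;\ \ $b<d_k$ for all $k$;\ \ $\ell<d_0$;\ \ $\ell<d_1$;\ \ $d_{2k}<d_{2k+1}$ and $d_{2k+2}<d_{2k+1}$ for all $k$.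
\item[(b)] $p_{w,u}<h_w$.
\item[(c)] $p_{w,u}<d_{2k+3}$ whenever $k\in\varepsilon(t(w),u)$.
\item[(d)] $p_{w,u}<d_1$ whenever $u\in M(w)$.
\end{itemize}
See Figure~\ref{fig:order}. Let $F=\{\ell\}\cup\{d_k:k\in\mathbb{N}\}$ be the \emph{frame}, and $H=\{h_w:w\in W\}$ the set of \emph{heads}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95, every node/.style={inner sep=2pt}]
\node (b) at (2,0) {$b$};
\node (l) at (0,1) {$\ell$};
\node (d0) at (0,2) {$d_0$};
\node (d1) at (1,3) {$d_1$};
\node (d2) at (2,2) {$d_2$};
\node (d3) at (3,3) {$d_3$};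
\node (d4) at (4,2) {$d_4$};
\node (d5) at (5,3) {$d_5$};
\node (e) at (6,2.5) {$\cdots$};
\node (h) at (8,3) {$h_w$};
\node (p) at (7,0) {$p_{w,u}$};
\node (q) at (9,0) {$p_{w,u'}$};
\draw (b)--(l)--(d0)--(d1)--(d2)--(d3)--(d4)--(d5)--(e);
\draw (b)--(d2) (b)--(d4) (p)--(h)--(q);
\draw[dashed] (p)--(d5) (q)--(d3);
\draw[dotted, very thick] (p)--(d1);
\end{tikzpicture}
\caption{Part of the Hasse diagram of the partial order coding a family $(t,M)$: the point $b$, the frame $\ell,d_0,d_1,\dots$, and two points of one block below its head $h_w$. A dashed edge from $p_{w,u}$ to $d_{2k+3}$ means $k\in\varepsilon(t(w),u)$; the dotted edge to $d_1$ means $u\in M(w)$. Here $u$ is marked and $u'$ is not.}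
\label{fig:order}
\end{figure}

\begin{lemma}\label{lem:facts}
The relation $\le_\gamma$ is a partial order on $D$, and it determines $\gamma$. Moreover:
\begin{enumerate}
\item[(1)] The non-minimal elements are exactly those of $F\cup H$.
\item[(2)] Each $h_w$ is incomparable with every other element of $F\cup H$, and the elements strictly below $h_w$ are exactly the $p_{w,u}$, $u\in T$.
\item[(3)] The pairs of distinct comparable elements of $F$ are $\{\ell,d_0\}$, $\{\ell,d_1\}$ and $\{d_j,d_{j+1}\}$, $j\in\mathbb{N}$.
\item[(4)] The only three-element chain in $F$ is $\ell<d_0<d_1$.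
\end{enumerate}
\end{lemma}

\begin{proof}
No clause relates an element to itself, so it suffices to show that $<_\gamma$ is transitive. Let $a<m<c$. Nothing is below $b$ or $p_{w,u}$, and nothing is above $h_w$ or $d_{2k+1}$, so $m=\ell$ or $m=d_{2k}$. If $m=\ell$, then $a=b$ and $c\in\{d_0,d_1\}$, so $a<c$. If $m=d_{2k}$, then $c$ is some $d_j$, and either $a=b$, or $k=0$, $a=\ell$ and $c=d_1$; in both cases $a<c$.

For any $u\in T$, the set $\{k:p_{w,u}<_\gamma d_{2k+3}\}=\varepsilon(t(w),u)$ determines $t(w)$, and $M(w)=\{u:p_{w,u}<_\gamma d_1\}$. So $\le_\gamma$ determines $\gamma$.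

(1) Elements of $F$ are above $b$, and $h_w$ is above $p_{w,u}$ for any $u$ in the nonempty set $T$; nothing is below $b$ or $p_{w,u}$. (2) The head $h_w$ occurs only in clause (b). (3) These are the pairs in clause (a) that do not involve $b$. (4) The middle element of such a chain has elements of $F$ both below and above it. Nothing is above $d_{2k+1}$, and only $b$ is below $\ell$ and below $d_{2k}$ for $k\ge1$. So the middle element is $d_0$, and $\ell$, $d_1$ are its only neighbors in $F$.
\end{proof}

\begin{lemma}[Rigidity of the frame]\label{lem:rigid}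
Every reduction $f:D\to D$ of $\le_\gamma$ to $\le_{\gamma'}$ is injective and fixes each element of $F$.
\end{lemma}

\begin{proof}
If $f(a)=f(a')$, then $a\le_\gamma a'\le_\gamma a$, so $a=a'$ by antisymmetry. Hence $f$ is injective, and $a<_\gamma a'\iff f(a)<_{\gamma'}f(a')$. In particular $f$ maps non-minimal elements to non-minimal elements, so $f(F)\subseteq F\cup H$ by Lemma~\ref{lem:facts}(1).

The elements $f(\ell)<f(d_0)<f(d_1)$ form a chain in $F\cup H$. By (2) no head belongs to it, and by (4) $f$ fixes $\ell,d_0,d_1$. Suppose $j\ge1$ and $f$ fixes $\ell,d_0,\dots,d_j$. The element $f(d_{j+1})\in F\cup H$ is comparable with $f(d_j)=d_j$ and, by injectivity, different from $\ell,d_0,\dots,d_j$. It is not a head by (2). By (3) the elements of $F$ comparable with $d_j$ are among $\ell,d_{j-1},d_j,d_{j+1}$. So $f(d_{j+1})=d_{j+1}$.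
\end{proof}

For an injection $\pi:W\to W$ let $f_\pi:D\to D$ fix $b$ and the elements of $F$, and let $f_\pi(h_w)=h_{\pi(w)}$, $f_\pi(p_{w,u})=p_{\pi(w),u}$.

\begin{proposition}\label{prop:coding}
Let $\gamma=(t,M)$ and $\gamma'=(t',M')$ be families indexed by $W$. If $\pi$ is a matching from $\gamma$ to $\gamma'$, then $f_\pi$ is an injective reduction of $\le_\gamma$ to $\le_{\gamma'}$. If there is a reduction of $\le_\gamma$ to $\le_{\gamma'}$, then there is a matching from $\gamma$ to $\gamma'$.
\end{proposition}

\begin{proof}
Let $\pi$ be a matching. The map $f_\pi$ is injective, so it suffices to show that $a<_\gamma a'\iff f_\pi(a)<_{\gamma'}f_\pi(a')$. On $\{b\}\cup F$ both orders are given by (a). For $(a,a')=(p_{w,u},h_{w'})$ the left side says $w=w'$ and the right side says $\pi(w)=\pi(w')$. For $(p_{w,u},d_{2k+3})$ the sides say $k\in\varepsilon(t(w),u)$ and $k\in\varepsilon(t'(\pi(w)),u)$, and $t'(\pi(w))=t(w)$. For $(p_{w,u},d_1)$ they say $u\in M(w)$ and $u\in M'(\pi(w))$, and these sets are equal. Any other pair $(a,a')$ is of a kind that occurs in no clause, and its image is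 of the same kind, so both sides are false.

Conversely, let $f$ be a reduction; by Lemma~\ref{lem:rigid} it is injective and fixes $F$ pointwise. Let $w\in W$. Since $h_w$ is non-minimal, $f(h_w)\in F\cup H$, and $f(h_w)\notin f(F)=F$ by injectivity. So $f(h_w)=h_{\pi(w)}$ for some $\pi(w)\in W$, and $\pi$ is injective because $f$ is. Let $u\in T$. From $p_{w,u}<_\gamma h_w$ we get $f(p_{w,u})<_{\gamma'}h_{\pi(w)}$, so $f(p_{w,u})=p_{\pi(w),u'}$ for some $u'\in T$ by Lemma~\ref{lem:facts}(2). Since $f$ fixes every $d_{2k+3}$,
\[
k\in\varepsilon(t(w),u)\iff p_{w,u}<_\gamma d_{2k+3}\iff p_{\pi(w),u'}<_{\gamma'}d_{2k+3}\iff k\in\varepsilon(t'(\pi(w)),u').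
\]
By injectivity of $\varepsilon$, $t'(\pi(w))=t(w)$ and $u'=u$. Since $f$ fixes $d_1$,
\[
u\in M(w)\iff p_{w,u}<_\gamma d_1\iff p_{\pi(w),u}<_{\gamma'}d_1\iff u\in M'(\pi(w)).
\]
This holds for every $u\in T$, and $T\ne\emptyset$, so $\gamma'(\pi(w))=\gamma(w)$.
\end{proof}

\begin{remark}
Each ingredient has a job. Without $\ell$, the shift $d_k\mapsto d_{k+2}$ embeds the zigzag into itself. Without $b$, the valleys $d_2,d_4,\dots$ are minimal and can be confused with points of blocks: if $p_{w,u}$ lies below $d_1$, $d_3$ and no other $d_k$, then sending $d_2$ to $p_{w,u}$ and fixing the rest of $F$ is an order embedding of $F$. The test point $u$ is part of the stored set $\varepsilon(t(w),u)$ because reductions need not be surjective: otherwise a fully marked block could be sent into the marked part of a block that is not fully marked, for instance when $T$ is infinite and only one point is unmarked. It is the equation $u'=u$ that produces the quantifier $\forall u$.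
\end{remark}

Now let $W$ and $\gamma_x$ be the paths and path families of Section~\ref{sec:paths}. For $x\in X$ define two partial orders on $D$:
\[
{\le^+_x}={\le_{\gamma_x}},\qquad {\le^-_x}={\le_{\gamma_x^c}} .
\]
The first puts $p_{w,u}$ below $d_1$ when all steps of $w$ pass the test $u$, the second when some step fails it. A reduction preserves both comparability and incomparability, so the two carry the same information, but their complexities are dual. For $v\in W$ write $f_v$ for $f_\pi$ with $\pi(w)=w^\frown v$.

\begin{proposition}\label{prop:main}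
Let $\sigma\in\{+,-\}$. The map $x\mapsto{\le^\sigma_x}$ is injective, and for $x,y\in X$ the following are equivalent:
\begin{enumerate}
\item[(i)] there is a reduction of $\le^\sigma_x$ to $\le^\sigma_y$;
\item[(ii)] $x\,Q_S\,y$;
\item[(iii)] there is $v\in W$ such that the injection $f_v$ is a reduction of $\le^\sigma_x$ to $\le^\sigma_y$.
\end{enumerate}
\end{proposition}

\begin{proof}
The order $\le^\sigma_x$ determines its family by Lemma~\ref{lem:facts}, and the label of the root is $x$. The matchings from $\gamma_x^c$ to $\gamma_y^c$ are those from $\gamma_x$ to $\gamma_y$. So for either sign, (i) gives a matching from $\gamma_x$ to $\gamma_y$ by Proposition~\ref{prop:coding} and then (ii) by Lemma~\ref{lem:paths}; (ii) gives the matching $w\mapsto w^\frown v$ by Lemma~\ref{lem:paths} and then (iii) by Proposition~\ref{prop:coding}; and (iii) is a special case of (i).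
\end{proof}

\section{The projective levels}\label{sec:projective}

The gap between (i), an arbitrary function, and (iii), an explicit one, settles all questions of measurability of reductions. What remains is to compute the complexity of $\le^\sigma_x$, uniformly in $x$.

Suppose $X,Z,T$ are Polish. Let $W_n=(X\times Z)^n$ carry the product topology. Partition $D$ into countably many \emph{pieces}: the singletons $\{b\}$, $\{\ell\}$, $\{d_k\}$, the sets $H_n=\{h_w:w\in W_n\}$, identified with $W_n$, and the sets $P_n=\{p_{w,u}:w\in W_n,\ u\in T\}$, identified with $W_n\times T$. With the disjoint-sum topology, $D$ is Polish and the pieces are clopen. Each $f_v$ is continuous, since it is given on $H_n$ and $P_n$ by appending the fixed tuple $v$ to $w$.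

\begin{lemma}\label{lem:defin}
Let $X,Z,T$ be Polish, and assume that $\{(x,u):k\in\varepsilon(x,u)\}$ is clopen for each $k$. Let $\Lambda$ be the class of closed sets, or $\mathbf{\Sigma}^1_n$, or $\mathbf{\Pi}^1_n$. If $\sigma=+$ and $S\in\Lambda$, or $\sigma=-$ and the complement of $S$ is in $\Lambda$, then
\[
L=\{(x,a,a')\in X\times D^2: a\le^\sigma_x a'\}
\]
is in $\Lambda$.
\end{lemma}

\begin{proof}
The sets $X\times P\times P'$, for pieces $P,P'$, form a countable clopen partition of $X\times D^2$. A set whose trace on each member of such a partition is in $\Lambda$ is in $\Lambda$: closedness is a local property, and the projective classes are closed under countable unions. Also $\Lambda$ contains the closed sets and is closed under continuous preimages and finite unions and intersections. We compute the trace of $L$ on $X\times P\times P'$.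

If $P=P'$, the trace is given by $a=a'$, as distinct elements of a piece are incomparable; this is closed. If $P\ne P'$ are singletons, the trace is empty or everything. On $X\times P_m\times H_m$ it is given by $w=w'$, which is closed. On $X\times P_m\times\{d_{2k+3}\}$ it is given by $k\in\varepsilon(t_x(w),u)$. The map $(x,w)\mapsto t_x(w)$ on $X\times W_m$ is the projection to $x$ if $m=0$ and to $x_0$ if $m\ge1$, so it is continuous and the trace is clopen. On $X\times P_m\times\{d_1\}$ the trace is given by $\forall i<m\ S(x_i,x_{i+1},z_i,u)$ if $\sigma=+$, a finite intersection of continuous preimages of $S$, and by $\exists i<m\ \neg S(x_i,x_{i+1},z_i,u)$ if $\sigma=-$, a finite union of continuous preimages of the complement of $S$. In all other cases the trace is empty.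
\end{proof}

\begin{proposition}\label{prop:proj}
Let $n\ge1$, $\Gamma\in\{\mathbf{\Sigma}^1_n,\mathbf{\Pi}^1_n\}$, and let $Q$ be a $\mathbf{\Sigma}^1_{n+2}$ quasi-order on a standard Borel space. There is an injective Borel map $f$ from this space to $2^{\mathbb{N}}$ such that every $U^\Gamma_{f(x)}$ is a partial order on $2^{\mathbb{N}}$ and:
\begin{enumerate}
\item[(a)] if $x\,Q\,y$, there is an injective Borel reduction of $U^\Gamma_{f(x)}$ to $U^\Gamma_{f(y)}$;
\item[(b)] if there is any reduction of $U^\Gamma_{f(x)}$ to $U^\Gamma_{f(y)}$, then $x\,Q\,y$.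
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:extend} we may assume that $Q$ is a quasi-order on $2^{\mathbb{N}}$; in the general case, compose with the injective reduction given there. By \eqref{eq:nf} there is a $\mathbf{\Sigma}^1_n$ set $S\subseteq(2^{\mathbb{N}})^4$ with $x\,Q\,y\iff\exists z\,\forall u\,S(x,y,z,u)$. Take $X=Z=T=2^{\mathbb{N}}$ and
\[
\varepsilon(x,u)=\{2i:x(i)=1\}\cup\{2i+1:u(i)=1\},
\]
which is injective and satisfies the hypothesis of Lemma~\ref{lem:defin}. The relation $\to$ is $Q$. Since $Q$ is reflexive and transitive, $Q_S=Q$; this is the only use of that hypothesis after Lemma~\ref{lem:extend}, and it is necessary, as every relation that reduces to a quasi-order is one.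

Let $\sigma=+$ if $\Gamma=\mathbf{\Sigma}^1_n$ and $\sigma=-$ if $\Gamma=\mathbf{\Pi}^1_n$. By Lemma~\ref{lem:defin}, $L\in\Gamma$. The Polish space $D$ is uncountable, as it contains $P_0\cong2^{\mathbb{N}}$, so there is a Borel isomorphism $\varphi:D\to2^{\mathbb{N}}$. The set
\[
R=\{(x,\varphi(a),\varphi(a')):a\le^\sigma_x a'\}\subseteq2^{\mathbb{N}}\times(2^{\mathbb{N}})^2
\]
is in $\Gamma$, and goodness of $U^\Gamma$ gives a Borel map $f:2^{\mathbb{N}}\to2^{\mathbb{N}}$ with $U^\Gamma_{f(x)}=R_x$ for all $x$. So $U^\Gamma_{f(x)}$ is the copy under $\varphi$ of the partial order $\le^\sigma_x$. If $f(x)=f(y)$, then ${\le^\sigma_x}={\le^\sigma_y}$, and $x=y$ by Proposition~\ref{prop:main}.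

If $x\,Q\,y$, take $v$ as in Proposition~\ref{prop:main}(iii). Since $f_v$ is continuous and injective, $\varphi f_v\varphi^{-1}$ is an injective Borel reduction of $R_x$ to $R_y$. If $g$ is any reduction of $R_x$ to $R_y$, then $\varphi^{-1}g\varphi$ is a reduction of $\le^\sigma_x$ to $\le^\sigma_y$, so $x\,Q_S\,y$, that is, $x\,Q\,y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and of Theorem~\ref{thm:B}(3)]
The relation $\preceq_\Gamma$ is $\mathbf{\Sigma}^1_{n+2}$ by Proposition~\ref{prop:upper}. The map $f$ of Proposition~\ref{prop:proj} has range in $\mathrm{QO}_\Gamma$, and $x\,Q\,y\iff f(x)\preceq_\Gamma f(y)$ by (a) and (b). Theorem~\ref{thm:A} is the case $\Gamma=\mathbf{\Sigma}^1_1$.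
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1) and (2)]
Take the maps $f$ from Proposition~\ref{prop:proj} with $\Gamma=\mathbf{\Sigma}^1_1$. They are injective and all $U_{f(x)}$ are partial orders. If there is any reduction of $U_{f(x)}$ to $U_{f(y)}$, then $x\,Q\,y$ by (b), and (a) gives an injective Borel reduction. This proves (2) on the range of $f$.

The set $B$ will be the range of one such map, applied to a quasi-order into which all others reduce. Let $V\subseteq2^{\mathbb{N}}\times(2^{\mathbb{N}})^2$ be a $\mathbf{\Sigma}^1_3$ universal set as in (P3). Not every section $V_c$ is a quasi-order, so we pass to reflexive transitive closures and place them side by side: on $2^{\mathbb{N}}\times2^{\mathbb{N}}$ let $(c,x)\,Q^*\,(c',y)$ hold if and only if $c=c'$ and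
\[
x=y\quad\text{or}\quad\exists n\ge1\ \exists x_0,\dots,x_n\ \bigl(x_0=x,\ x_n=y,\ \forall i<n\ (x_i,x_{i+1})\in V_c\bigr).
\]
Then $Q^*$ is a quasi-order, and it is $\mathbf{\Sigma}^1_3$ by (P1). A $\mathbf{\Sigma}^1_3$ quasi-order on $2^{\mathbb{N}}$ is some $V_c$ and equals its own closure, so $x\mapsto(c,x)$ reduces it to $Q^*$. With Lemma~\ref{lem:extend}, every $\mathbf{\Sigma}^1_3$ quasi-order on a standard Borel space Borel reduces to $Q^*$. Let $f^*$ be the map of Proposition~\ref{prop:proj} for $Q^*$, and let $B\subseteq\mathrm{QO}$ be its range. By (P2), $B$ is Borel and $f^*$ is a Borel isomorphism of $Q^*$ with ${\preceq}\upharpoonright B$. So ${\preceq}\upharpoonright B$ is a complete $\mathbf{\Sigma}^1_3$ quasi-order, and (2) holds on $B$.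

Finally, ${\preceq}\cap{\succeq}$ is a $\mathbf{\Sigma}^1_3$ equivalence relation on $\mathrm{QO}$. A $\mathbf{\Sigma}^1_3$ equivalence relation $E$ is in particular a quasi-order; let $f$ reduce it to $\preceq$. If $x\,E\,y$, then also $y\,E\,x$, so $f(x)\preceq f(y)\preceq f(x)$; and $f(x)\preceq f(y)$ implies $x\,E\,y$. So $f$ reduces $E$ to bireducibility.
\end{proof}

\section{Closed quasi-orders}\label{sec:closed}

Two points change at the bottom level. First, the matrix in the normal form \eqref{eq:nf2} is open, so we use the sign $\sigma=-$ to obtain closed orders. The test points must range over $\mathbb{N}^{\mathbb{N}}$ here: if $S$ is open and $u$ ranges over a compact space, then $\forall u\,S$ is open, and so is $\exists z\,\forall u\,S$. Second, a Borel isomorphism of $D$ with $\mathbb{N}^{\mathbb{N}}$ need not preserve closed sets, and $D$ has isolated points, so it is not homeomorphic to $\mathbb{N}^{\mathbb{N}}$. We therefore replace each point of $D$ by a copy of $\mathbb{N}^{\mathbb{N}}$ and pull the order back. The result is a quasi-order that is no longer antisymmetric, but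 it is bireducible with the original order by continuous maps.

\begin{proof}[Proof of Theorem~\ref{thm:B}(4)]
The relation $\preceq_{\mathrm{cl}}$ is $\mathbf{\Sigma}^1_2$ by Proposition~\ref{prop:upper}. Let $Q$ be a $\mathbf{\Sigma}^1_2$ quasi-order, on $\mathbb{N}^{\mathbb{N}}$ without loss of generality by Lemma~\ref{lem:extend}. By \eqref{eq:nf2} there is an open set $S\subseteq(\mathbb{N}^{\mathbb{N}})^4$ with $x\,Q\,y\iff\exists z\,\forall u\,S(x,y,z,u)$. Take $X=Z=T=\mathbb{N}^{\mathbb{N}}$, $\sigma=-$ and
\[
\varepsilon(x,u)=\{\langle0,i,x(i)\rangle:i\in\mathbb{N}\}\cup\{\langle1,i,u(i)\rangle:i\in\mathbb{N}\},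
\]
where $\langle\cdot,\cdot,\cdot\rangle:\mathbb{N}^3\to\mathbb{N}$ is injective. The set $\varepsilon(x,u)$ codes the graphs of $x$ and $u$, so $\varepsilon$ is injective. The condition $k\in\varepsilon(x,u)$ says $x(i)=m$ if $k=\langle0,i,m\rangle$, says $u(i)=m$ if $k=\langle1,i,m\rangle$, and is false for other $k$; so it is clopen. Again $Q_S=Q$, and by Lemma~\ref{lem:defin} the set $L=\{(x,a,a'):a\le^-_x a'\}$ is closed in $\mathbb{N}^{\mathbb{N}}\times D^2$.

Each piece $P$ of $D$ is a point or a finite power of $\mathbb{N}^{\mathbb{N}}$, so $P\times\mathbb{N}^{\mathbb{N}}$ is homeomorphic to $\mathbb{N}^{\mathbb{N}}$. There are countably infinitely many pieces, so $D\times\mathbb{N}^{\mathbb{N}}$ is homeomorphic to $\mathbb{N}\times\mathbb{N}^{\mathbb{N}}$, and hence to $\mathbb{N}^{\mathbb{N}}$. Fix a homeomorphism $\kappa:\mathbb{N}^{\mathbb{N}}\to D\times\mathbb{N}^{\mathbb{N}}$ and a point $\alpha_0\in\mathbb{N}^{\mathbb{N}}$. Let $\theta:\mathbb{N}^{\mathbb{N}}\to D$ be the first coordinate of $\kappa$, and let $\eta(a)=\kappa^{-1}(a,\alpha_0)$. Both maps are continuous and $\theta\eta=\mathrm{id}_D$.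 The set
\[
R=\{(x,\alpha,\beta)\in(\mathbb{N}^{\mathbb{N}})^3:\theta(\alpha)\le^-_x\theta(\beta)\}
\]
is closed, being a continuous preimage of $L$, and each $R_x$ is a quasi-order, being the pullback of $\le^-_x$ along $\theta$. By definition $\theta$ reduces $R_x$ to $\le^-_x$, and $\eta$ reduces $\le^-_x$ to $R_x$ because $\eta(a)\,R_x\,\eta(a')\iff\theta\eta(a)\le^-_x\theta\eta(a')\iff a\le^-_xa'$.

Let $\tau_R=\{(x\upharpoonright m,\alpha\upharpoonright m,\beta\upharpoonright m):(x,\alpha,\beta)\in R,\ m\in\mathbb{N}\}$ and
\[
\tau_x=\{(q,r):|q|=|r|\text{ and }(x\upharpoonright|q|,q,r)\in\tau_R\}.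
\]
Each $\tau_x$ is a tree, and whether $(q,r)\in\tau_x$ depends only on $x\upharpoonright|q|$, so $x\mapsto\tau_x$ is continuous into $\mathrm{Tr}$. A pair $(\alpha,\beta)$ lies in $[\tau_x]$ if and only if every finite restriction of $(x,\alpha,\beta)$ extends to an element of $R$, that is, if and only if $(x,\alpha,\beta)$ is in the closure of $R$. As $R$ is closed, $[\tau_x]=R_x$ and $\tau_x\in\mathrm{QO}_{\mathrm{cl}}$.

If $x\,Q\,y$, take $v$ as in Proposition~\ref{prop:main}(iii). Then $\eta f_v\theta$ is a composition of continuous reductions, from $R_x$ to $\le^-_x$ to $\le^-_y$ to $R_y$, so $\tau_x\preceq_{\mathrm{cl}}\tau_y$. Conversely, if $g$ is any reduction of $R_x$ to $R_y$, then $\theta g\eta$ is a reduction of $\le^-_x$ to $\le^-_y$, and $x\,Q\,y$ by Proposition~\ref{prop:main}. So $x\,Q\,y\iff\tau_x\preceq_{\mathrm{cl}}\tau_y$.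
\end{proof}

\begin{thebibliography}{9}

\bibitem{CAER}
\emph{Complete analytic equivalence relations},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 2005-357-12/\allowbreak S0002-9947-05-04005-5/\allowbreak S0002-9947-05-04005-5.pdf}.

\bibitem{Mos}
Moschovakis, \emph{Descriptive Set Theory}.

\end{thebibliography}
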